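# The orbit-space model of the spectrum of a nilpotent Gelfand pair

## 1. Abelian groups: averages of characters over $K$-orbits

Let $V$ be a finite-dimensional real inner product space, regarded as an additive group, and let $K$ be a compact Lie group acting on $V$ by linear isometries. It acts on $V^*$ by $(k\cdot\lambda)(X)=\lambda(k^{-1}X)$. For $\lambda\in V^*$ put
$$\phi_\lambda(X)=\int_K e^{i\lambda(\kappa X)}\,d\kappa ,\tag{1}$$
where $d\kappa$ has total mass $1$. This is a bounded continuous $K$-invariant function with $\phi_\lambda(0)=1$, and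
$$\int_K\phi_\lambda(X+kY)\,dk=\int_K e^{i\lambda(\kappa X)}\int_K e^{i\lambda(\kappa kY)}\,dk\,d\kappa=\phi_\lambda(X)\phi_\lambda(Y).$$
So $\phi_\lambda$ is a bounded $K$-spherical function in the sense recalled in Section 2. There are no others on $V$; this drops out of the parametrization in Section 5. The function $\phi_\lambda$ depends only on the orbit $K\lambda$, so there is a natural geometric model for the space of spherical functions, namely $V^*/K$. Is the model right as a topological space?

**Proposition A.** The map $\phi_\lambda\mapsto K\lambda$ is a well-defined homeomorphism from $\{\phi_\lambda:\lambda\in V^*\}$, with the topology of uniform convergence on compact sets, onto $V^*/K$.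

*Proof.* Both spaces are metrizable, so we work with sequences.

**The map is well defined and bijective.** The function $\phi_\lambda$ is the Fourier transform of the $K$-invariant probability measure on $K\lambda$, whose support is $K\lambda$. A finite measure is determined by its Fourier transform, so $\phi_\lambda=\phi_{\lambda'}$ forces $K\lambda=K\lambda'$.

**The inverse is continuous.** If $K\lambda_n\to K\lambda$, choose the representatives so that $\lambda_n\to\lambda$. Then $e^{i\lambda_n}\to e^{i\lambda}$ uniformly on compact sets, and averaging over $K$ gives $\phi_{\lambda_n}\to\phi_\lambda$.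

**The map is continuous.** Let $\phi_{\lambda_n}\to\phi_\lambda$. First we show that $(\lambda_n)$ is bounded. Otherwise pass to a subsequence with $|\lambda_n|\to\infty$ and $\lambda_n/|\lambda_n|\to\lambda'$, $|\lambda'|=1$, and put $t_n=1/|\lambda_n|$. Then $\phi_{\lambda_n}(t_nX)=\phi_{t_n\lambda_n}(X)\to\phi_{\lambda'}(X)$. But $t_nX\to0$ and the convergence $\phi_{\lambda_n}\to\phi_\lambda$ is uniform near $0$, so $\phi_{\lambda_n}(t_nX)\to\phi_\lambda(0)=1$. Hence $\phi_{\lambda'}\equiv1=\phi_0$, so $K\lambda'=\{0\}$, which contradicts $|\lambda'|=1$. So $(\lambda_n)$ is bounded. Every subsequence has a further one with $\lambda_n\to\lambda_\infty$; then $\phi_{\lambda_n}\to\phi_{\lambda_\infty}$, so $\phi_{\lambda_\infty}=\phi_\lambda$ and $K\lambda_n\to K\lambda_\infty=K\lambda$. $\square$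

The proof used four things: a function $F=e^{i\lambda}$ with $|F|\le 1=F(0)$ whose $K$-average is $\phi_\lambda$; compactness of the family of all such $F$ as long as $\lambda$ stays bounded; the fact that a limit of such functions *is again such a function, for the limit point*; and dilations, for boundedness. Now replace $V$ by a two-step nilpotent group. The spherical functions are no longer averages of characters, the orbit attached to a spherical function is prescribed by a recipe from representation theory, and the third item becomes a real problem: a limit of the natural substitutes for $e^{i\lambda}$ need not visibly be one of them. These notes are about what replaces it.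

## 2. Nilpotent Gelfand pairs, spherical functions, and the orbit recipe

**Groups.** $N$ is a connected, simply connected nilpotent Lie group with Lie algebra $\mathfrak n$, and $K$ is a compact Lie group, not necessarily connected, acting smoothly on $N$ by automorphisms. Let $G=K\ltimes N$, $\mathfrak g=\mathfrak k\ltimes\mathfrak n$.

**Definition (nilpotent Gelfand pair).** $(K,N)$ is a nilpotent Gelfand pair (n.G.p.) if the convolution algebra $L^1_K(N)$ of $K$-invariant integrable functions is commutative. It is known that $N$ is then at most two-step, so $\exp X\exp Y=\exp(X+Y+\frac12[X,Y])$.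

We write $L^1_K$ for $L^1_K(N)$. Section 1 is the abelian case. The first nonabelian example is $K=U(1)$ rotating $\mathbb C$ in the Heisenberg group $N=\mathbb C\times\mathbb R$ (Section 7).

**Definition (spherical function).** A bounded $K$-spherical function is a bounded continuous $K$-invariant $\phi:N\to\mathbb C$ with $\phi(e)=1$ and $\int_K\phi(x(k\cdot y))\,dk=\phi(x)\phi(y)$. Equivalently, $f\mapsto\int_N f(x)\phi(x^{-1})\,dx$ is a character of $L^1_K$. The set $\Delta(K,N)$ of these functions is the Gelfand spectrum; it carries the topology of uniform convergence on compact sets, which agrees with the weak-$*$ topology.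

**Link with $\widehat G$.** The pair is a n.G.p. if and only if $\dim\rho^K\le1$ for all $\rho\in\widehat G$. Let $\widehat G_K=\{\rho:\dim\rho^K=1\}$ with the Fell topology. With a unit $K$-fixed vector $v_\rho$ put $\phi_\rho(x)=\langle\rho(x)v_\rho,v_\rho\rangle$. It is known that $\rho\mapsto\phi_\rho$ is a homeomorphism $\widehat G_K\to\Delta(K,N)$. We shall only use that it is a bijection.

**Conventions.** Fix an $\mathrm{Ad}(K)$-invariant inner product on $\mathfrak k$ and a $K$-invariant one on $\mathfrak n$; orthogonal complements refer to these. Inner products are linear in the first slot. Write $Z\cdot X=[Z,X]$ for $Z\in\mathfrak k$, $X\in\mathfrak n$, and $(\mathrm{Ad}^*(g)f)(X)=f(\mathrm{Ad}(g^{-1})X)$. Identify $\mathfrak n^*$ with the annihilator of $\mathfrak k$ in $\mathfrak g^*$, and $\mathfrak k^*$ with that of $\mathfrak n$. For a subspace $\mathfrak w\subset\mathfrak n$, $X_{\mathfrak w}$ denotes the orthogonal projection of $X$.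

**The orbit recipe (Pukanszky, Lipsman).** To each $\rho\in\widehat G$ one attaches a coadjoint orbit $\mathcal O(\rho)\subset\mathfrak g^*$.

(a) For $\ell\in\mathfrak n^*$, $\pi_\ell\in\widehat N$ is the Kirillov representation of $\mathrm{Ad}^*(N)\ell$, with $\pi_\ell(\exp Z)=e^{i\ell(Z)}$ for central $Z$. Let $K_{\pi_\ell}=\{k:\pi_\ell\circ k^{-1}\cong\pi_\ell\}$. One may choose $\ell$ in its $N$-orbit with stabilizer $K_\ell=K_{\pi_\ell}$; such $\ell$ are called admissible here and are used throughout.

(b) Let $B_\ell(X,Y)=\ell([X,Y])$, let $\mathfrak n(\ell)$ be its radical, $\mathfrak w=\mathfrak n(\ell)^\perp$, $B_\ell(X,Y)=\langle AX,Y\rangle$ on $\mathfrak w$, and $J=A|A|^{-1}$, a $K_\ell$-invariant complex structure on $\mathfrak w$. For exactly one sign $\epsilon=\pm1$ the operators $d\pi_\ell(X)+i\epsilon\,d\pi_\ell(JX)$, $X\in\mathfrak w$, have a nonzero common kernel on smooth vectors, and it is a line $\mathbb Cv_0$. Let $\tilde\pi_\ell$ be the unique representation of $K_\ell\ltimes N$ extending $\pi_\ell$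 with $\pi_\ell(k\cdot x)=\tilde\pi_\ell(k)\pi_\ell(x)\tilde\pi_\ell(k)^{-1}$ and $\tilde\pi_\ell(k)v_0=v_0$.

(c) Every $\rho\in\widehat G$ is equivalent to $\mathrm{Ind}_{K_\ell\ltimes N}^G(\tau\otimes\tilde\pi_\ell)$ for some such $\ell$ and some $\tau\in\widehat{K_\ell}$.

(d) Fix a maximal torus $T$ of the identity component $K_\ell^0$ and a positive system $\Delta^+$. Let $\mu$ be the highest weight of an irreducible constituent of $\tau|_{K_\ell^0}$, and identify $\mu$ with $-i\,d\mu\in\mathfrak t^*$, extended by zero on $\mathfrak t^\perp\cap\mathfrak k_\ell$. Put $\mathcal O_\tau=\mathrm{Ad}^*(K_\ell)(-i\,d\mu)\subset\mathfrak k_\ell^*$; it does not depend on the constituent.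

(e) Choose $\nu\in\mathfrak k^*$ with $\nu|_{\mathfrak k_\ell}\in\mathcal O_\tau$ and $\nu=0$ on $\mathfrak k_\ell^\perp$, and put $\mathcal O(\rho)=\mathrm{Ad}^*(G)(\nu+\ell)$.

It is known that for $\rho\in\widehat G_K$ the set $\mathcal O(\rho)\cap\mathfrak n^*$ is a single nonempty $K$-orbit, and that $\rho\mapsto\mathcal O(\rho)\cap\mathfrak n^*$ is injective on $\widehat G_K$. For $\phi=\phi_\rho\in\Delta(K,N)$ put $\mathbf O_\phi=\mathcal O(\rho)\cap\mathfrak n^*$. Let $\mathcal A(K,N)=\{\mathbf O_\phi\}\subset\mathfrak n^*/K$ with the subspace topology. So $\Psi(\phi)=\mathbf O_\phi$ is a bijection $\Delta(K,N)\to\mathcal A(K,N)$. Conjecture (O), from "Spaces of Bounded Spherical Functions for Irreducible Nilpotent Gelfand Pairs: Part I" (doi:10.5802/jolt.1139), says that $\Psi$ is always a homeomorphism. It is true.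

**Theorem 1.** For every n.G.p. $(K,N)$, with $K$ connected or not, the bijection $\Psi:\Delta(K,N)\to\mathcal A(K,N)$ is a homeomorphism.

**Theorem 2.**
1. $\mathcal A(K,N)$ is closed in $\mathfrak n^*/K$, and $\Psi$, viewed as a map into $\mathfrak n^*/K$, is a proper closed embedding. If $p_1,\dots,p_r$ generate $\mathbb R[\mathfrak n^*]^K$, then $\phi\mapsto(p_j(\mathbf O_\phi))_j$ is a homeomorphism of $\Delta(K,N)$ onto a closed subset of $\mathbb R^r$.
2. $k\cdot\mathcal A(K,N)\subset\mathcal A(K,N)$ for every integer $k\ge1$, and $T_k:=\Psi^{-1}\circ k\circ\Psi$ is a continuous self-map of $\Delta(K,N)$.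
3. For $\phi\in\Delta(K,N)$, $\lambda\in\mathbf O_\phi$, $X\in\mathfrak n$, with $A_\lambda$ the skew operator $\langle A_\lambda X,Y\rangle=\lambda([X,Y])$ on $\mathfrak n$:
$$\Big|\phi(\exp X)-\int_Ke^{i\lambda(\kappa X)}d\kappa\Big|\le2\int_K\langle|A_\lambda|\kappa X,\kappa X\rangle\,d\kappa\le2\|A_\lambda\|\,|X|^2.\tag{2}$$
Consequently $\big|(T_k\phi)(\exp\frac Xk)-\int_Ke^{i\lambda(\kappa X)}d\kappa\big|\le\frac2k\|A_\lambda\|\,|X|^2$.

The estimate (2) says how far $\phi$ is from the abelian formula (1). All topological spaces that occur are metrizable: $N$ is $\sigma$-compact, and $\mathfrak n^*/K$ carries the distance between orbits of a compact isometric action. So sequences suffice.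

## 3. Aligned points and a lemma on coadjoint orbits

The recipe leaves a choice of $\ell$ in its $N$-orbit. We fix a canonical one.

Since $[\mathfrak n,\mathfrak n]\subset\mathfrak z(\mathfrak n)\subset\mathfrak n(\ell)$, we have $(\mathrm{Ad}^*(\exp X)\ell)(Y)=\ell(Y)-B_\ell(X,Y)$, and as $X$ varies $B_\ell(X,\cdot)$ runs through all functionals vanishing on $\mathfrak n(\ell)$. Hence $\mathrm{Ad}^*(N)\ell=\ell+\mathrm{ann}(\mathfrak n(\ell))$: the orbit consists of all functionals that agree with $\ell$ on $\mathfrak n(\ell)$. The form $B_\ell$ only sees $\ell|_{[\mathfrak n,\mathfrak n]}$, so $B_\ell,\mathfrak n(\ell),\mathfrak w,A,J$ depend only on the $N$-orbit.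

**Definition (aligned).** A point $\ell\in\mathfrak n^*$ is aligned if $\ell=0$ on $\mathfrak w=\mathfrak n(\ell)^\perp$.

Each $N$-orbit contains exactly one aligned point. For example, on the Heisenberg algebra $\mathbb C\oplus\mathbb R$ a functional is a pair $(\xi,c)$; if $c\ne0$ its orbit is $\{(\xi',c)\}$ and the aligned point is $(0,c)$; if $c=0$ the orbit is one point, $\mathfrak w=0$, and $(\xi,0)$ is aligned. If $k\in K$ preserves the $N$-orbit of an aligned $\ell$, then $k$ preserves $\mathfrak n(\ell)$ and $\mathfrak w$, hence fixes the aligned point. Since $\pi_\ell\circ k^{-1}\cong\pi_{k\cdot\ell}$, this says $K_\ell=K_{\pi_\ell}$, so aligned points are admissible in (a).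

The next lemma lets us recognize when two functionals on $\mathfrak g$ lie in the same coadjoint orbit by looking only at $\mathfrak n$ and $\mathfrak k_\ell$.

**Lemma 1.** Let $K_\ell=K_{\pi_\ell}$. If $f,f'\in\mathfrak g^*$ satisfy $f|_{\mathfrak n}=f'|_{\mathfrak n}=\ell$ and $f|_{\mathfrak k_\ell}=f'|_{\mathfrak k_\ell}$, then $f'\in\mathrm{Ad}^*(N)f$.

*Proof.* We move $f$ by $\exp Y$ with $Y\in\mathfrak n(\ell)$. On $\mathfrak n$ nothing changes: $\ell(X-[Y,X])=\ell(X)$. For $Z\in\mathfrak k$,
$$\mathrm{Ad}(\exp-Y)Z=Z-[Y,Z]+\tfrac12[Y,[Y,Z]]=Z+Z\cdot Y-\tfrac12[Y,Z\cdot Y],$$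
so $(\mathrm{Ad}^*(\exp Y)f)(Z)=f(Z)+\ell(Z\cdot Y)$, because $\ell([Y,\cdot])=0$. As $f'-f$ vanishes on $\mathfrak n$ and on $\mathfrak k_\ell$, it suffices that the linear space $\{Z\mapsto\ell(Z\cdot Y):Y\in\mathfrak n(\ell)\}\subset\mathfrak k^*$ is the whole annihilator of $\mathfrak k_\ell$, i.e. that
$$\mathfrak k_\ell=\{Z\in\mathfrak k:\ell(Z\cdot Y)=0\ \text{for all }Y\in\mathfrak n(\ell)\}.$$
The inclusion $\subset$ is clear. Let $Z$ be in the right side. Then $X\mapsto\ell(Z\cdot X)$ annihilates $\mathfrak n(\ell)$, so it equals $\ell([X_1,\cdot])$ for some $X_1\in\mathfrak n$. Hence $\ell([Z-X_1,X])=0$ for all $X\in\mathfrak n$, and $\exp t(Z-X_1)\in G$ fixes $\ell\in\mathfrak n^*$. Write $\exp t(Z-X_1)=\exp(tZ)n_t$ with $n_t\in N$. Since $\exp(tZ)$ normalizes $N$ and sends $\mathrm{Ad}^*(n_t)\ell$ to $\ell$, it preserves $\mathrm{Ad}^*(N)\ell$. So $\exp tZ\in K_{\pi_\ell}=K_\ell$ for all $t$, and $Z\in\mathfrak k_\ell$. $\square$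

**Remark (the choice of $\ell$ does not matter).** Let $\ell$ and $\ell'=\mathrm{Ad}^*(\exp X)\ell$, $X\in\mathfrak w$, both be admissible, with common stabilizer $K_\pi$. Then $B_\ell(X,\cdot)=\ell-\ell'$ is $K_\pi$-fixed; as $B_\ell$ is $K_\pi$-invariant and nondegenerate on $\mathfrak w$, $X$ is $K_\pi$-fixed. For $Z\in\mathfrak k_\ell$ we get $Z\cdot X=0$, so $\mathrm{Ad}^*(\exp X)(\nu+\ell)$ restricts to $\ell'$ on $\mathfrak n$ and to $\nu$ on $\mathfrak k_{\ell'}=\mathfrak k_\ell$. By Lemma 1 it lies in $\mathrm{Ad}^*(N)(\nu+\ell')$, so both choices give the same $\mathcal O(\rho)$. The representation $\tilde\pi_\ell$ is also the same, since $v_0$ depends only on $\pi_\ell$, $\mathfrak w$ and $J$. From now on $\ell$ always denotes an aligned point.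

## 4. The Fock model of $\pi_\ell$

We realize $\pi_\ell$ on holomorphic functions on $(\mathfrak w,J)$, so that its matrix coefficients against $v_0$ become explicit and $K_\ell$ acts by substitution. Let $\ell$ be aligned, $M=K_\ell$, $\pi=\pi_\ell$ on $H$, $B=B_\ell$. On $\mathfrak w$ put $q(X)=\langle|A|X,X\rangle$ and
$$h(X,X')=\langle|A|X,X'\rangle+i\langle|A|X,JX'\rangle=\langle|A|X,X'\rangle+iB(X',X).$$
The two expressions agree since $\langle|A|X,JX'\rangle=-\langle AX,X'\rangle$. The form $h$ is Hermitian with $h(X,X)=q(X)$. It is $\mathbb C$-linear in $X$: $h(JX,X')=\langle AX,X'\rangle+i\langle|A|X,X'\rangle=ih(X,X')$. The group $M$ preserves all these data. If $\mathfrak w=0$, everything below is trivial, with $H=\mathbb C$.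

**Step 1: $\exp\mathfrak n(\ell)$ acts by $e^{i\ell}$.** Realize $\pi$ as induced from $e^{i\ell}$ on $\exp\mathfrak p$ for a polarization $\mathfrak p\supset\mathfrak n(\ell)$. For $Y\in\mathfrak n(\ell)$,
$$(\pi(\exp Y)s)(g)=s(\exp(-Y)g)=s(g\exp(-\mathrm{Ad}(g^{-1})Y))=e^{i\ell(\mathrm{Ad}(g^{-1})Y)}s(g)=e^{i\ell(Y)}s(g),$$
since $\mathrm{Ad}(g^{-1})Y-Y\in[\mathfrak n,Y]$, on which $\ell$ vanishes. In particular $[d\pi(X),d\pi(Y)]=iB(X,Y)$.

**Step 2: the sign $\epsilon$.** Put $a(X)=d\pi(X)+i\epsilon\,d\pi(JX)$. On smooth vectors $a(X)^*=-d\pi(X)+i\epsilon\,d\pi(JX)$, so $[a(X),a(X)^*]=2i\epsilon\cdot iB(X,JX)=-2\epsilon q(X)$, using $B(X,JX)=\langle J|A|X,JX\rangle=q(X)$. From $a(X)v_0=0$ we get $0\le\|a(X)^*v_0\|^2=-2\epsilon q(X)\|v_0\|^2$. So $\epsilon=-1$ if $\mathfrak w\neq0$, and $d\pi(U)v_0=i\,d\pi(JU)v_0$ for $U\in\mathfrak w$. Normalize $\|v_0\|=1$.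

**Step 3: holomorphy.** Let $V(X)=\pi(\exp X)v_0$ and $E(X)=e^{q(X)/4}V(X)$ for $X\in\mathfrak w$. From $\exp(X+tU)=\exp X\exp tU\exp(-\frac t2[X,U])$ and Step 2,
$$(D_U-iD_{JU})V(X)=-\tfrac i2\big(B(X,U)-iB(X,JU)\big)V=\big(-\tfrac i2B(X,U)-\tfrac12\langle|A|X,U\rangle\big)V,$$
because $B(X,JU)=\langle|A|X,U\rangle$. On the other hand $(D_U-iD_{JU})\frac q4=\frac12\langle|A|X,U\rangle+\frac i2B(X,U)$. Hence $(D_U-iD_{JU})E=0$: $E$ is antiholomorphic. So for $\psi\in H$
$$f_\psi(X):=\langle\psi,E(X)\rangle$$
is holomorphic on $(\mathfrak w,J)$.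

**Step 4: the reproducing kernel.** We have $N=\exp\mathfrak w\exp\mathfrak n(\ell)$, since $\exp X\exp(Y-\frac12[X,Y])=\exp(X+Y)$ for $X\in\mathfrak w$, $Y\in\mathfrak n(\ell)$. So if $f_\psi=0$, then $\psi\perp\pi(N)v_0$, and $\psi=0$ by irreducibility. The function $\langle E(X'),E(X)\rangle$ is holomorphic in $X$, antiholomorphic in $X'$, and equals $e^{q(X)/2}$ for $X=X'$. Such a function is determined by its diagonal values (compare coefficients of $X^I\overline X{}^{I'}$ in the power series), so it is $e^{h(X,X')/2}$. Thus $\psi\mapsto f_\psi$ is unitary onto the reproducing kernel Hilbert space $\mathcal H$ with kernel $e^{h/2}$.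

**Step 5: polynomials are dense.** Let $\mathcal P_m(\mathfrak w)$ be the holomorphic homogeneous polynomials of degree $m$, and $\mathcal P(\mathfrak w)=\bigoplus_m\mathcal P_m(\mathfrak w)$. Composition with $e^{-i\theta}$ sends the kernel function $e^{h(\cdot,X')/2}$ to the one at $e^{i\theta}X'$ and preserves their inner products, so $f\mapsto f(e^{-i\theta}\cdot)$ is a unitary, strongly continuous circle action on $\mathcal H$. An isotypic vector is an entire function homogeneous of some degree, so the isotypic subspaces are $\mathcal H\cap\mathcal P_m$; they are mutually orthogonal with dense sum. The component of $e^{h(\cdot,X')/2}$ in degree $m$ is $h(\cdot,X')^m/(2^mm!)$, and $m$-th powers of linear forms span $\mathcal P_m$. Hence $\mathcal P_m\subset\mathcal H$, and $\mathcal P(\mathfrak w)$ is dense in $\mathcal H$ with the $\mathcal P_m$ mutually orthogonal.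

**Step 6: the action of $M$.** Since $\tilde\pi(k)v_0=v_0$, we have $\tilde\pi(k)E(X)=E(kX)$ for $k\in M$, so $f_{\tilde\pi(k)\psi}(X)=f_\psi(k^{-1}X)$. From now on we identify $\psi$ with $f_\psi$.

**Matrix coefficients.** For an entire function $f$ on $(\mathfrak w,J)$ put, for $X\in\mathfrak w$, $Y\in\mathfrak n(\ell)$,
$$\mathcal F^\ell_f(\exp(X+Y))=e^{i\ell(Y)}e^{-q(X)/4}\,\overline{f(X)},\qquad\text{so that}\quad\mathcal F^\ell_{f_\psi}(g)=\langle\pi(g)v_0,\psi\rangle.\tag{3}$$
The second formula follows from $\exp(X+Y)=\exp X\exp(Y-\frac12[X,Y])$ and $\ell([X,Y])=0$. Note that $\mathcal F^\ell_f$ makes sense even if $f\notin\mathcal H$; this will matter for limits.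

**Translation formula.** Let $X_0\in\mathfrak w$ and $\lambda=\mathrm{Ad}^*(\exp X_0)\ell$, i.e. $\lambda(X)=\ell(X)-B(X_0,X_{\mathfrak w})$. Then for $X\in\mathfrak n$
$$\mathcal F^\ell_f(\exp X\exp X_0)=e^{i\lambda(X)}e^{-q(X_{\mathfrak w})/4}\,\overline{G(X_{\mathfrak w})},\qquad G(U)=e^{-h(U,X_0)/2-q(X_0)/4}f(X_0+U).\tag{4}$$
Indeed $\exp X\exp X_0=\exp(X+X_0+\frac12[X,X_0])$ with $[X,X_0]\in\mathfrak n(\ell)$, and $\ell|_{\mathfrak w}=0$, so the left side is
$$e^{i\ell(X)-\frac i2B(X_0,X_{\mathfrak w})}\,e^{-q(X_{\mathfrak w}+X_0)/4}\,\overline{f(X_{\mathfrak w}+X_0)}.$$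
Substitute $\ell(X)=\lambda(X)+B(X_0,X_{\mathfrak w})$, expand $q(U+X_0)=q(U)+2\langle|A|U,X_0\rangle+q(X_0)$, and use $\frac i2B(X_0,U)-\frac12\langle|A|U,X_0\rangle=-\frac12\overline{h(U,X_0)}$. The map $f\leftrightarrow G$ is a bijection of the entire functions on $(\mathfrak w,J)$, and $\sup|f|e^{-q/4}=\sup|\mathcal F^\ell_f|=\sup|G|e^{-q/4}$.

**Multiples.** For an integer $k\ge1$, $k\ell$ is aligned with the same $\mathfrak n(\ell),\mathfrak w,J,M$ and with $kA,kB,kq,kh$. So $H_{\pi_{k\ell}}$ is a completion of the *same* $M$-module $\mathcal P(\mathfrak w)$, and (3) gives $\mathcal F^{k\ell}_{f^k}=(\mathcal F^\ell_f)^k$: powers of matrix coefficients for $\ell$ are matrix coefficients for $k\ell$.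

## 5. Spherical functions as $K$-averages of matrix coefficients

**Step 1: all induced representations are irreducible.** By (c) and Section 3 every $\rho\in\widehat G$ is $\rho_{\ell,\tau}=\mathrm{Ind}_{M\ltimes N}^G\sigma$ with $\sigma=\tau\otimes\tilde\pi_\ell$ and $\ell$ aligned. Conversely, Mackey's theorem applies. The group $N$ is type I with standard Borel dual. The aligned points form a Borel subset of $\mathfrak n^*$ (the condition is $\ell\circ P_\ell=0$, with $P_\ell$ the projection onto the range of the skew operator of $\ell$, which is Borel in $\ell$), and Kirillov's continuous map restricts to a $K$-equivariant bijection of this set onto $\widehat N$, hence to a Borel isomorphism. The $K$-orbits in $\mathfrak n^*$ are separated by countably many continuous invariant functions, so the $G$-orbits in $\widehat N$ are countably separated. The stabilizer of $\pi_\ell$ in $G$ is $M\ltimes N$. So for *every* $\tau\in\widehat M$ the representation $\rho_{\ell,\tau}$ is irreducible, and for fixed $\ell$ inequivalent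 $\tau$ give inequivalent $\rho_{\ell,\tau}$.

**Step 2: $K$-fixed vectors.** Realize $\rho=\rho_{\ell,\tau}$ on sections $s:G\to H_\sigma$ with $s(gb)=\sigma(b)^{-1}s(g)$, norm $\int_K\|s(k)\|^2dk$, and $(\rho(g)s)(g')=s(g^{-1}g')$. A $K$-fixed section is constant on $K$, $s(k)=w$, with $w\in H_\sigma^M$, and every such $w$ occurs. So $\rho^K\cong(\tau\otimes H)^M$, and $\dim\rho^K$ is the multiplicity of $\alpha:=\tau^*$ in $H$. For a n.G.p. this is at most $1$ for every $\tau$: so $H$, and hence $\mathcal P(\mathfrak w)$, is multiplicity-free under $M$. An isotypic component of $H$ is the orthogonal sum of those of the $\mathcal P_m$, so each $\alpha$ that occurs lies in a single $\mathcal P_m$, and no other copy occurs in any $\mathcal P_{m'}$.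

Thus $\widehat G_K$ is parametrized by pairs $(\ell,\alpha)$ with $\alpha\subset\mathcal P(\mathfrak w)$ irreducible under $M$. Write $\phi_{\ell,\alpha}$ for the spherical function. For fixed $\ell$, distinct $\alpha$ give inequivalent $\rho$, hence distinct $\phi_{\ell,\alpha}$.

**Step 3: a formula.** For $x\in N$, $x^{-1}k=k(k^{-1}\cdot x)^{-1}$, so
$$\langle\rho(x)s,s\rangle=\int_K\langle s(x^{-1}k),w\rangle\,dk=\int_K\langle(1\otimes\pi_\ell(\kappa x))w,w\rangle\,d\kappa.$$
Insert $w=(\dim\alpha)^{-1/2}\sum_ie_i^*\otimes e_i$ for an orthonormal basis $(e_i)$ of $\alpha$; with $P_\alpha$ the orthogonal projection onto $\alpha$,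
$$\phi_{\ell,\alpha}(x)=\int_K\frac1{\dim\alpha}\,\mathrm{tr}\big(P_\alpha\,\pi_\ell(\kappa x)|_\alpha\big)\,d\kappa.\tag{5}$$

**Step 4: eigenfunctions.** For $a\in L^1_K$ the operator $\pi_\ell(a)=\int_Na(x)\pi_\ell(x)\,dx$ commutes with $\tilde\pi_\ell(M)$, so by multiplicity one it acts on $\alpha$ by a scalar. Taking the trace over $\alpha$ and using (5) and the $K$-invariance of $a$, the scalar is $\int_Na\,\phi_{\ell,\alpha}$. Since $\pi_\ell(a)$ preserves every isotypic component, $\pi_\ell(a)^*$ acts on $\alpha$ by the conjugate scalar. For bounded continuous $F$ put $(L_aF)(g)=\int_Na(h)F(hg)\,dh$; this commutes with right translations. If $F(g)=\langle\pi_\ell(g)c,\psi\rangle$ with $c\in H$, $\psi\in\alpha$, then $L_aF(g)=\langle\pi_\ell(g)c,\pi_\ell(a)^*\psi\rangle$, i.e.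
$$L_aF=\Big(\int_Na\,\phi_{\ell,\alpha}\Big)F\qquad(a\in L^1_K).\tag{6}$$
If moreover $F(e)=1$, evaluate at $g=e$: $\int aF=\int a\,\phi_{\ell,\alpha}$ for all $a\in L^1_K$, so
$$\phi_{\ell,\alpha}(x)=\int_KF(\kappa x)\,d\kappa.\tag{7}$$

**The abelian case completed.** If $N$ is abelian, then $\mathfrak w=0$, $\mathcal P(\mathfrak w)=\mathbb C$ with trivial $M$-action, so $\alpha$ and $\tau$ are trivial, and (5) reads $\phi_{\ell,\alpha}=\phi_\ell$ as in (1). Here $\mu=0$, $\nu=0$, so $\ell\in\mathcal O(\rho)\cap\mathfrak n^*$ and $\mathbf O_\phi=K\ell$. So Proposition A is Theorem 1 for abelian $N$.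

Equation (7) gives a lot of freedom: any $c\in H$ and $\psi\in\alpha$ with $\langle c,\psi\rangle=1$ produce a function with average $\phi$. We want a choice that behaves like the character $e^{i\lambda}$, with $\lambda\in\mathbf O_\phi$.

## 6. Where a Gaussian-weighted highest weight vector is maximal

Let $\phi=\phi_{\ell,\alpha}$, $M=K_\ell$. Take the torus $T$ and positive system $\Delta^+$ of (d). Since $\alpha=\tau^*$, we use the following sign convention: *highest weights and highest weight vectors of submodules of $\mathcal P(\mathfrak w)$ are taken with respect to $-\Delta^+$.* If $V\subset\alpha|_{M^0}$ is irreducible with highest weight $\chi$ in this sense, then $V^*\subset\tau|_{M^0}$ has $\Delta^+$-highest weight $\mu=-\chi$.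

Let $\psi=f_\psi=:f$ be a highest weight vector, of weight $\chi=-\mu$, of an $M^0$-constituent of $\alpha$. It is a nonzero polynomial, so $|f|e^{-q/4}$ attains a positive maximum on $\mathfrak w$ at some $X_0$. Put $\lambda=\mathrm{Ad}^*(\exp X_0)\ell$.

**Lemma 4.** $\lambda\in\mathbf O_\phi$.

*Proof.* **Step 1: the critical point equation.** At $X_0$ the function $\log|f|^2-q/2$ is critical, so $\mathrm{Re}\,\frac{df_{X_0}(U)}{f(X_0)}=\frac12\langle|A|U,X_0\rangle=\mathrm{Re}\,\frac12h(U,X_0)$ for all $U\in\mathfrak w$. Both sides are real parts of $\mathbb C$-linear forms in $U$, hence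
$$df_{X_0}(U)=\tfrac12h(U,X_0)f(X_0).\tag{8}$$

**Step 2: a functional on $\mathfrak k_\ell$.** For $Z\in\mathfrak k_\ell$ the skew operator $Z$ commutes with $|A|$, so $|A|Z$ is skew and $\langle|A|ZX_0,X_0\rangle=0$. By Step 6 of Section 4 and (8),
$$f_{d\tilde\pi(Z)\psi}(X_0)=-df_{X_0}(Z\cdot X_0)=-i\,m(Z)f(X_0),\qquad m(Z):=\tfrac12B(X_0,Z\cdot X_0).$$
Extend both sides $\mathbb C$-linearly to $\mathfrak k_\ell^{\mathbb C}$. For $Z\in\mathfrak t$ we have $d\tilde\pi(Z)\psi=-d\mu(Z)\psi$, so $m(Z)=-i\,d\mu(Z)$. For a root vector $Z$ of a root in $-\Delta^+$ we have $d\tilde\pi(Z)\psi=0$, so $m(Z)=0$. As $m$ is real on $\mathfrak k_\ell$, it also vanishes on the conjugates of these, the root vectors for $\Delta^+$. Root vectors span $(\mathfrak t^\perp\cap\mathfrak k_\ell)^{\mathbb C}$. So $m$ is $-i\,d\mu$ extended by $0$, and $m\in\mathcal O_\tau$.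

**Step 3: moving to $\mathfrak n^*$.** Define $\nu'\in\mathfrak k^*$ by $\nu'(Z)=-\ell(Z\cdot X_0)+\frac12\ell([X_0,Z\cdot X_0])$. As $\mathrm{Ad}(\exp-X_0)Z=Z+Z\cdot X_0-\frac12[X_0,Z\cdot X_0]$, the functional $\mathrm{Ad}^*(\exp X_0)(\nu'+\ell)$ vanishes on $\mathfrak k$ and equals $\lambda$ on $\mathfrak n$. On $\mathfrak k_\ell$ we have $\ell(Z\cdot X_0)=0$, so $\nu'|_{\mathfrak k_\ell}=m\in\mathcal O_\tau$. Let $\nu=m$ on $\mathfrak k_\ell$ and $\nu=0$ on $\mathfrak k_\ell^\perp$, as in (e). By Lemma 1, $\nu'+\ell\in\mathrm{Ad}^*(N)(\nu+\ell)$. Hence $\lambda\in\mathcal O(\rho_{\ell,\tau})\cap\mathfrak n^*=\mathbf O_\phi$. $\square$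

**The function $F$.** Scale $\psi$ so that $\overline{f(X_0)}e^{-q(X_0)/4}=1$ and put
$$F(g)=\mathcal F^\ell_f(g\exp X_0)=\langle\pi_\ell(g)\pi_\ell(\exp X_0)v_0,\psi\rangle.$$
By (4), $G(0)=e^{-q(X_0)/4}f(X_0)=1$ and, by (8), $dG(0)(U)=e^{-q(X_0)/4}\big(df_{X_0}(U)-\frac12h(U,X_0)f(X_0)\big)=0$. So
$$F(\exp X)=e^{i\lambda(X)}e^{-q(X_{\mathfrak w})/4}\,\overline{G(X_{\mathfrak w})},\quad G\text{ entire},\quad|G|\le e^{q/4},\quad G(0)=1,\quad dG(0)=0.\tag{9}$$
In particular $|F|\le1=F(e)$, the $K$-average of $F$ is $\phi$ by (7), and $F(\exp X)=e^{i\lambda(X)}(1+O(|X|^2))$. This is our substitute for $e^{i\lambda}$.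

**Definition (realization).** A tuple $(\ell,\alpha,\psi,X_0,\lambda,F)$ as above is a realization of $\phi=\phi_{\ell,\alpha}$. Every $\phi\in\Delta(K,N)$ has one.

## 7. The Heisenberg group with $U(1)$: explicit functions and a degenerating sequence

Let $\mathfrak n=\mathbb C\oplus\mathbb RT$ with $[X,Y]=\langle iX,Y\rangle T$ for $X,Y\in\mathbb C=\mathbb R^2$, and let $K=U(1)$ rotate $\mathbb C$. Let $\ell=cT^*$, $c>0$. Then $A=ci$, $|A|=c$, $J=i$, $q(z)=c|z|^2$, $h(z,z')=cz\overline{z'}$, $M=K$, and $\mathcal P(\mathfrak w)=\bigoplus_m\mathbb Cz^m$, in which $K$ acts by distinct characters. The same holds for $c<0$ with $J=-i$; for $c=0$, $\mathfrak w=0$. So all multiplicities in Step 2 of Section 5 are at most one, and this is a n.G.p.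

For $\alpha=\mathbb Cz^m$, $|z|^me^{-c|z|^2/4}$ is maximal where $|z|^2=2m/c$. So $\lambda=\ell-B(X_0,\cdot)$ has central part $c$ and $\mathbb C$-part of length $c|X_0|=\sqrt{2mc}$. In the coordinates $(|\xi|^2,c)$ on $\mathfrak n^*/K$, the set $\mathcal A(K,N)$ consists of the rays $|\xi|^2=2m|c|$ with $c\neq0$, $m=0,1,2,\dots$, together with the half-line $c=0$, $|\xi|^2\ge0$, to which the rays accumulate.

For $m\ge1$ take $X_0=R>0$ with $R^2=2m/c$. Then $h(U,X_0)/2=cRU/2=mU/R$, so after normalization
$$G(U)=\big((1+u)e^{-u}\big)^m,\qquad u=U/R .$$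
One sees $G(0)=1$, $dG(0)=0$. Also $\lambda(z)=-B(R,z)=-cRy$ for $z=x+iy$, so $e^{i\lambda(z)}e^{-m\bar z/R}=e^{-mz/R}$ and
$$F(\exp(z+sT))=e^{ics-c|z|^2/4}\,e^{-mz/R}(1+\bar z/R)^m .$$
Averaging over rotations keeps only the terms $z^j\bar z^j$, and $m/R^2=c/2$, so
$$\phi_{\ell,\alpha}(\exp(z+sT))=e^{ics-c|z|^2/4}\sum_{j=0}^m\binom mj\frac{(-c|z|^2/2)^j}{j!},$$
a Laguerre function; the formula also holds for $m=0$, where $X_0=0$ and $G=1$.

Now let $c_n\to0^+$ and $m_n\to\infty$ with $2m_nc_n\to r^2>0$: the points $\lambda_n$ converge to $\lambda_\infty$ with $c=0$ and $|\xi|=r$. Here $u=U/R_n\to0$ and $m_n|u|^2=c_n|U|^2/2\to0$; since $\log((1+u)e^{-u})=O(u^2)$, we get $G_n\to1$ locally uniformly and $F_n\to e^{i\lambda_\infty}$. So $\phi_n\to\int_Ke^{i\lambda_\infty(\kappa X)}d\kappa$, which is the spherical function attached to $K\lambda_\infty$. The conjecture's prediction is correct here. Note two features: the space $\mathfrak w_n=\mathbb C$ collapses to $\mathfrak w=0$ and the limit of the $G_n$ no longer depends on the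 collapsed variable; and the stabilizers jump, from $K_{\ell_n}=U(1)$ to the trivial group $K_\ell$, $\ell=\lambda_\infty$.

## 8. Limits of $F_n$: what survives and what is lost

Copy Section 1. Take $\phi_n$ with realizations and $\lambda_n\to\lambda_\infty$. The functions $F_n$ are built from entire functions with Gaussian bounds, so normal families should give a limit $F_\infty$, again of the form (9) with $\lambda_\infty$, and $\phi_n$ converges to the $K$-average $\phi$ of $F_\infty$. Equation (6) passes to the limit, so $F_\infty$ is a joint eigenfunction of the $L_a$, and with work one finds $F_\infty(g)=\mathcal F^\ell_f(g\exp X_1)$, where $\ell$ is the aligned point of the $N$-orbit of $\lambda_\infty=\mathrm{Ad}^*(\exp X_1)\ell$, $f$ lies in one irreducible $\alpha\subset\mathcal P(\mathfrak w)$, $\phi=\phi_{\ell,\alpha}$, and $|f|e^{-q/4}$ is maximal at $X_1$. To conclude $\lambda_\infty\in\mathbf O_\phi$ we would apply Lemma 4. But Lemma 4 needs $f$ to be a *highest weight vector* for $K_\ell$. The $f_n$ were highest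 weight vectors for $K_{\ell_n}$, and Section 7 shows that $K_{\ell_n}$ and $K_\ell$ may differ; the property does not pass to the limit in any evident way. And it cannot simply be dropped:

**Example.** Let $\mathfrak n=\mathbb C^3\oplus\mathbb RT$ with $[X,Y]=\mathrm{Re}\,(iX\cdot\overline Y)\,T$ and $K=SO(3)\times U(1)$. For $\ell=cT^*$, $c>0$, we have $M=K$, $J=i$, $q=c|z|^2$. Let $\mathcal H_j$ be the polynomials in $\mathcal P_j$ killed by $\sum\partial_j^2$. Then $\mathcal P_m=\bigoplus_j(z\cdot z)^j\mathcal H_{m-2j}$, with $\mathcal H_j$ irreducible of dimension $2j+1$ under $SO(3)$, and $U(1)$ detects $m$; so $\mathcal P(\mathbb C^3)$ is multiplicity-free. The case $c<0$ is the same with $J=-i$, and for $c=0$ we have $\mathfrak w=0$. Hence this is a n.G.p. Take $\alpha=\mathcal H_2$. Its highest weight vector, for the torus of rotations of the $(z_1,z_2)$-plane, is $(z_1\pm iz_2)^2$ with one choice of sign, and $|z_1\pm iz_2|^2e^{-c|z|^2/4}$ is maximal at multiples $X_0$ of $(1,\mp i,0)$, where $X_0\cdot X_0=0$. The polynomial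 $f=z_1z_2$ also lies in $\mathcal H_2$, and $|f|e^{-q/4}$ is maximal where $|z_1|^2=|z_2|^2=2/c$, $z_3=0$, for instance at $X_1=\sqrt{2/c}\,(1,1,0)$, where $X_1\cdot X_1=4/c\neq0$. The function $|X\cdot X|$ is $K$-invariant, and $\ell$ and $B$ are $K$-fixed, so $\ell-B(X_1,\cdot)$ is not in the $K$-orbit of $\ell-B(X_0,\cdot)$, which is $\mathbf O_\phi$. So the maximum of a general vector of $\alpha$ may sit over the wrong orbit.

Look at the square of this bad $f$. The polynomial $z_1^2z_2^2$ has $\sum\partial_j^2(z_1^2z_2^2)=2z_1^2+2z_2^2\ne0$, so it is not in $\mathcal H_4$; and it is not divisible by $z\cdot z$. So $f^2$ lies in no single irreducible constituent of $\mathcal P_4=\mathcal H_4\oplus(z\cdot z)\mathcal H_2\oplus\mathbb C(z\cdot z)^2$. Highest weight vectors behave better: all their powers are highest weight vectors. So instead of following $F_n$ alone, we follow *all powers* $F_n^k$, $k\ge1$. Three facts make this work. First, $F_n^k$ is the function $F$ of a realization of another spherical function, with point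 $k\lambda_n$. Second, all powers $F_\infty^k$ are then joint eigenfunctions, which pins down the constituent containing $f^k$. Third, $F_\infty^k(\exp\frac Xk)\to e^{i\lambda_\infty(X)}$ as $k\to\infty$, so the orbit $K\lambda_\infty$ can be read off from the family of averages of the powers, by Fourier uniqueness as in Section 1. There is no need to prove that $f$ is a highest weight vector.

## 9. Powers of vectors in multiplicity-free polynomial modules

Fix an aligned $\ell$, $M=K_\ell$. We know that $\mathcal P(\mathfrak w)$ is multiplicity-free under $M$. Highest weight theory lives on $M^0$, so we first descend to it.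

**Lemma 2.** $\mathcal P(\mathfrak w)$ is multiplicity-free under $M^0$.

*Proof.* **Step 1: multiplicities are bounded.** For $V\in\widehat{M^0}$, Frobenius reciprocity gives $\dim\mathrm{Hom}_{M^0}(V,\mathcal P)=\dim\mathrm{Hom}_M(\mathrm{Ind}_{M^0}^MV,\mathcal P)$, which is at most the length of $\mathrm{Ind}\,V$, as $\mathcal P$ is multiplicity-free under $M$. Each irreducible constituent of $\mathrm{Ind}\,V$ contains $V$ on $M^0$, so it has dimension at least $\dim V$, and the length is at most $[M:M^0]$.

**Step 2: a multiplicity two would produce unbounded ones.** If $V$ occurred twice, there would be linearly independent highest weight vectors $f,g\in\mathcal P$ of the same weight $\chi$. As $\mathfrak m^{\mathbb C}$ acts by derivations, the products $f^jg^{k-j}$, $0\le j\le k$, are highest weight vectors of weight $k\chi$. They are linearly independent: a nontrivial relation is a vanishing binary form in $f,g$, which factors into linear forms over $\mathbb C$, so in the integral domain $\mathcal P$ some nontrivial $af+bg$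 vanishes, a contradiction. So the module of highest weight $k\chi$ has multiplicity at least $k+1$ for every $k$, contradicting Step 1. $\square$

**Definition (the module $\alpha_k$).** Let $\alpha\subset\mathcal P(\mathfrak w)$ be $M$-irreducible, $V\subset\alpha$ an $M^0$-irreducible submodule with highest weight vector $e$ of weight $\chi$ (with respect to $-\Delta^+$). Put $\alpha_k:=\mathrm{span}(M\cdot e^k)\subset\mathcal P(\mathfrak w)$.

For $U(1)$ and $\alpha=\mathbb Cz^m$ this is $\mathbb Cz^{km}$; in the example of Section 8, $\alpha=\mathcal H_2$ gives $\alpha_k=\mathcal H_{2k}$.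

**$\alpha_k$ is $M$-irreducible.** The vector $e^k$ is a highest weight vector of weight $k\chi$ and generates an irreducible $M^0$-module $V_{k\chi}$; so $\alpha_k=\sum_{m\in M}mV_{k\chi}$, each summand being $M^0$-irreducible since $M^0$ is normal. By Lemma 2, the $M^0$-irreducible subspaces of $\alpha_k$ are exactly the $mV_{k\chi}$. So a nonzero $M$-submodule of $\alpha_k$ contains some $mV_{k\chi}$, hence everything.

**$\alpha_k$ does not depend on $V$.** As $\alpha=\sum_mmV$, another $M^0$-constituent $V'$ of $\alpha$, with highest weight vector $e'$, is $V'=mV$ for some $m\in M$, by Lemma 2. Replacing $m$ by another element of $mM^0$, which does not change $mV$, we may assume that $m$ normalizes $T$ and preserves $\Delta^+$, since maximal tori of $M^0$, and positive systems for a given torus, are conjugate under $M^0$. Then $me$ is a highest weight vector of $V'$, so $e'\in\mathbb C\,me$ and $e'^k\in\mathbb C\,me^k\subset\alpha_k$.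

The next lemma says that even for a general vector $f\in\alpha$ the power $f^k$ cannot avoid $\alpha_k$.

**Lemma 3.** If $0\ne f\in\alpha$, then $f^k$ has nonzero component in $\alpha_k$.

*Proof.* Use the $M$-invariant inner product of $H$ on $\mathcal P(\mathfrak w)$. Decompose $\alpha|_{M^0}=\bigoplus_sV_s$ with highest weights $\chi_s$, which are distinct by Lemma 2, highest weight vectors $e_s$, and $f=\sum_sf_s$.

**Step 1: select the top component.** Choose $H_0\in i\mathfrak t$ positive on the roots in $-\Delta^+$ and with the numbers $\chi_s(H_0)$ pairwise distinct. Let $s_0$ maximize $\chi_s(H_0)$ among the $s$ with $f_s\neq0$, and write $V,\chi,e,v$ for $V_{s_0},\chi_{s_0},e_{s_0},f_{s_0}$. Let $p$ be the orthogonal projection of $\mathcal P(\mathfrak w)$ onto the $M^0$-module $V_{k\chi}\subset\alpha_k$ generated by $e^k$.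

**Step 2: only $v^k$ contributes.** A product $f_{s_1}\cdots f_{s_k}$ of nonzero components, not all $s_i=s_0$, lies in the image of $V_{s_1}\otimes\cdots\otimes V_{s_k}$ under multiplication, which is $M^0$-equivariant. All weights of this tensor product take values at most $\sum\chi_{s_i}(H_0)<k\chi(H_0)$ at $H_0$. So $k\chi$ is not a weight of it, and the equivariant map to the irreducible module $V_{k\chi}$ is zero. Hence $p(f^k)=p(v^k)$.

**Step 3: $p(v^k)\ne0$.** The functional $v_1\otimes\cdots\otimes v_k\mapsto\langle p(v_1\cdots v_k),e^k\rangle$ on $V^{\otimes k}$ vanishes on weight spaces of weight $\neq k\chi$, and the $k\chi$-weight space is $\mathbb Ce^{\otimes k}$. So it equals $c\prod_i\langle v_i,e\rangle$ with $c=\|e^k\|^2/\|e\|^{2k}\ne0$. By equivariance, for $m\in M^0$, $\langle p(v^k),me^k\rangle=c\langle m^{-1}v,e\rangle^k=c\langle v,me\rangle^k$. This is nonzero for some $m$, since $V$ is irreducible and $v\ne0$. So $p(f^k)=p(v^k)\neq0$, and since $V_{k\chi}\subset\alpha_k$, the component of $f^k$ in $\alpha_k$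 is nonzero. $\square$

**Powers of realizations.** Let $(\ell,\alpha,\psi,X_0,\lambda,F)$ be a realization, $f=f_\psi$. Then $(k\ell,\alpha_k,f^k,X_0,k\lambda,F^k)$ is a realization of $\phi_{k\ell,\alpha_k}$. Indeed $f^k$ is a highest weight vector of an $M^0$-constituent of the $M$-irreducible $\alpha_k$; $|f^k|e^{-kq/4}$ is maximal at $X_0$ with the right normalization; $\mathrm{Ad}^*(\exp X_0)(k\ell)=k\lambda$; and $\mathcal F^{k\ell}_{f^k}=(\mathcal F^\ell_f)^k$ by Section 4. So (6), (7) and Lemma 4 give, for all $k\ge1$,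
$$L_aF^k=\Big(\int_Na\,\phi_{k\ell,\alpha_k}\Big)F^k,\qquad\phi_{k\ell,\alpha_k}(x)=\int_KF(\kappa x)^k\,d\kappa,\qquad k\lambda\in\mathbf O_{\phi_{k\ell,\alpha_k}}.\tag{10}$$
Since $F(\exp X)=e^{i\lambda(X)}(1+O(|X|^2))$ near $0$, we have $F(\exp\frac{\kappa X}k)^k=e^{i\lambda(\kappa X)}(1+O(k^{-2}))^k$ uniformly in $\kappa$, hence
$$\lim_{k\to\infty}\phi_{k\ell,\alpha_k}(\exp\tfrac Xk)=\int_Ke^{i\lambda(\kappa X)}\,d\kappa.\tag{11}$$

## 10. Bounded joint eigenfunctions come from a single constituent

A limit of functions $\mathcal F^{\ell_n}_{f_n}$ is controlled only in sup norm; we do not know that the limiting $f$ is in the Fock space. The next lemma repairs this.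

**Lemma 5.** Let $\ell$ be aligned and $f\neq0$ entire on $(\mathfrak w,J)$ with $\sup|f|e^{-q/4}<\infty$. Suppose $\Phi\in\Delta(K,N)$ and $L_a\mathcal F^\ell_f=(\int_Na\Phi)\mathcal F^\ell_f$ for all $a\in L^1_K$. Then $f$ lies in a single $M$-irreducible $\beta\subset\mathcal P(\mathfrak w)$, and $\Phi=\phi_{\ell,\beta}$.

*Proof.* **Step 1: project to an $M$-type.** Let $M$ act by $(k\cdot F)(g)=F(k^{-1}\cdot g)$ on functions on $N$ and by $(k\cdot f)(X)=f(k^{-1}X)$ on functions on $\mathfrak w$; then $k\cdot\mathcal F^\ell_f=\mathcal F^\ell_{k\cdot f}$, since $\ell$ and $q$ are $M$-fixed. As $a$ and Haar measure are $K$-invariant, $L_a$ commutes with $M$. For $\beta\in\widehat M$, with character $\chi_\beta$, put $P_\beta f=\dim\beta\int_M\overline{\chi_\beta(k)}\,k\cdot f\,dk$. Since $f\mapsto\mathcal F^\ell_f$ is conjugate linear, $\mathcal F^\ell_{P_\beta f}=\dim\beta\int_M\chi_\beta(k)\,k\cdot\mathcal F^\ell_f\,dk$, so $\mathcal F^\ell_{P_\beta f}$ satisfies the same eigenvalue equation.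

**Step 2: $P_\beta f$ is a polynomial in $\beta$.** Expand $f=\sum_mf_m$ into homogeneous polynomials. On each $\mathcal P_m$ the operator $P_\beta$ is the isotypic projection, and $\beta$ occurs in at most one $\mathcal P_m$, and there once. So $P_\beta f=P_\beta f_m\in\beta\subset\mathcal P(\mathfrak w)$ for that $m$, and $P_\beta f=0$ if $\beta$ does not occur.

**Step 3: only one type.** If $P_\beta f\neq0$, then (3) and (6) give $L_a\mathcal F^\ell_{P_\beta f}=(\int a\,\phi_{\ell,\beta})\mathcal F^\ell_{P_\beta f}$. Comparing with Step 1, $\int a\Phi=\int a\,\phi_{\ell,\beta}$ for all $a\in L^1_K$, so $\Phi=\phi_{\ell,\beta}$. Distinct $\beta$ give distinct $\phi_{\ell,\beta}$, so at most one $P_\beta f$ is nonzero. As $f_m=\sum_\beta P_\beta f_m$ and $f\ne0$, exactly one is nonzero, and then $f=\sum_mf_m=P_\beta f\in\beta$. $\square$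

## 11. Compactness of families with bounded orbit points

This is the replacement for "if $\lambda_n\to\lambda_\infty$ then $e^{i\lambda_n}\to e^{i\lambda_\infty}$".

**Proposition 6.** Let $\phi_n\in\Delta(K,N)$ have realizations with $(\lambda_n)$ bounded. Then, after passing to a subsequence, $\phi_n\to\phi$ in $\Delta(K,N)$ and $\lambda_n\to\lambda_\infty$ with $\lambda_\infty\in\mathbf O_\phi$.

*Proof.* Let $(\ell_n,\alpha_n,\psi_n,X_{0,n},\lambda_n,F_n)$ be the realizations, $\mathfrak w_n=\mathfrak n(\ell_n)^\perp$, and $G_n,q_n$ the data of (9) for $F_n$.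

**Step 1: the limit of $F_n$.** The spaces $\mathfrak w_n$ vary and may collapse; we transport everything to one space.

Let $A_n$ be the skew operator on $\mathfrak n$ with $\langle A_nX,Y\rangle=\lambda_n([X,Y])$. As $\lambda_n=\ell_n$ on $[\mathfrak n,\mathfrak n]$, we have $\ker A_n=\mathfrak n(\ell_n)$, $\mathfrak w_n=\mathrm{range}\,A_n$, and $A_n|_{\mathfrak w_n}$ is the operator of (b). Let $J_n$ be the complex structure of $\mathfrak w_n$ extended by $0$ to $\mathfrak n$, and $P_n=-J_n^2$, the orthogonal projection onto $\mathfrak w_n$. Pass to a subsequence with $\lambda_n\to\lambda_\infty$, $\dim\mathfrak w_n$ constant, and $J_n\to J_\infty$. Then $P_n\to P_\infty=-J_\infty^2$, the orthogonal projection onto a space $\mathfrak w_\infty$ with $\dim\mathfrak w_\infty=\dim\mathfrak w_n$; $J_\infty=J_\infty P_\infty=P_\infty J_\infty$ is a complex structure on $\mathfrak w_\infty$. Moreover $A_n\to A_\infty$, the operator of $\lambda_\infty$; $|A_n|=(-A_n^2)^{1/2}\to|A_\infty|$; and $A_\infty=J_\infty|A_\infty|=|A_\infty|J_\infty$.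 Put $\mathfrak w=\mathrm{range}\,A_\infty\subset\mathfrak w_\infty$ and $\mathfrak w'=\mathfrak w_\infty\cap\ker|A_\infty|$. Then $\mathfrak w_\infty=\mathfrak w\oplus\mathfrak w'$ is an orthogonal $J_\infty$-invariant decomposition, and on $\mathfrak w$ we have $J_\infty=J:=A_\infty|A_\infty|^{-1}$.

Put $S_n=\frac12(P_n-J_nP_nJ_\infty)|_{\mathfrak w_\infty}$. It maps $(\mathfrak w_\infty,J_\infty)$ complex linearly into $(\mathfrak w_n,J_n)$, since on $\mathfrak w_\infty$
$$J_nS_n=\tfrac12(J_nP_n+P_nJ_\infty)=S_nJ_\infty ,$$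
and it converges to $\frac12(P_\infty-J_\infty P_\infty J_\infty)|_{\mathfrak w_\infty}$, the inclusion of $\mathfrak w_\infty$. So for large $n$ it is bijective onto $\mathfrak w_n$ with $S_n^{-1}$ uniformly bounded. From $S_n^{-1}P_nX-P_\infty X=S_n^{-1}(P_nX-S_nP_\infty X)$ we get $S_n^{-1}P_nX\to P_\infty X$ locally uniformly in $X\in\mathfrak n$.

The functions $g_n=G_n\circ S_n$ are entire on $(\mathfrak w_\infty,J_\infty)$ with $|g_n(U)|\le e^{q_n(S_nU)/4}\le e^{C|U|^2}$. By Montel's theorem, after passing to a subsequence, $g_n\to g$ locally uniformly, with $g(0)=1$, $dg(0)=0$, and $|g|\le e^{q_\infty/4}$, where $q_\infty(U)=\langle|A_\infty|U,U\rangle$. For $U_0\in\mathfrak w$ and $U'\in\mathfrak w'$ we have $q_\infty(U'+U_0)=q_\infty(U_0)$, so $U'\mapsto g(U'+U_0)$ is a bounded entire function on $\mathfrak w'$, hence constant by Liouville. Let $G=g|_{\mathfrak w}$ and $q=q_\infty|_{\mathfrak w}$. Then, locally uniformly in $X$, $G_n(P_nX)=g_n(S_n^{-1}P_nX)\to g(P_\infty X)=G(X_{\mathfrak w})$ and $q_n(P_nX)=\langle|A_n|X,X\rangle\to q(X_{\mathfrak w})$.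 By (9), $F_n\to F_\infty$ locally uniformly on $N$, where
$$F_\infty(\exp X)=e^{i\lambda_\infty(X)}e^{-q(X_{\mathfrak w})/4}\,\overline{G(X_{\mathfrak w})},\quad|G|\le e^{q/4},\quad G(0)=1,\quad dG(0)=0.\tag{12}$$

**Step 2: averages of all powers.** We pass to the limit in (10). For each $k\ge1$ the functions $\phi_n^{[k]}:=\phi_{k\ell_n,(\alpha_n)_k}=\int_KF_n(\kappa\,\cdot)^kd\kappa$ converge locally uniformly to
$$\Phi_k:=\int_KF_\infty(\kappa\,\cdot)^k\,d\kappa.$$
$\Phi_k$ is continuous, $K$-invariant and bounded by $1$, with $\Phi_k(e)=1$, and the functional equation passes to the limit. So $\Phi_k\in\Delta(K,N)$. Put $\phi:=\Phi_1=\lim\phi_n$. By dominated convergence, using $|F_n|\le1$, (10) gives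
$$L_aF_\infty^k=\Big(\int_Na\,\Phi_k\Big)F_\infty^k\qquad(a\in L^1_K,\ k\ge1).\tag{13}$$

**Step 3: identification of $\Phi_k$.** Let $\ell$ be the aligned point of $\mathrm{Ad}^*(N)\lambda_\infty$; its data are the $\mathfrak w,J,q$ above. Let $M=K_\ell$, and let $X_1\in\mathfrak w$ with $\lambda_\infty=\mathrm{Ad}^*(\exp X_1)\ell$. In (4), with $X_1$ in place of $X_0$, the correspondence $f\leftrightarrow G$ is a bijection. So there is an entire $f\neq0$ on $(\mathfrak w,J)$ with $\sup|f|e^{-q/4}=\sup|G|e^{-q/4}\le1$ and $F_\infty(g)=\mathcal F^\ell_f(g\exp X_1)$. Taking powers, $F_\infty^k(g)=\mathcal F^{k\ell}_{f^k}(g\exp X_1)$. As $L_a$ commutes with right translations, (13) says that $\mathcal F^{k\ell}_{f^k}$ is a joint eigenfunction with eigenvalues $\int a\Phi_k$. Lemma 5 for $k\ell$ yields an $M$-irreducible $\beta_k\subset\mathcal P(\mathfrak w)$ with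
$$f^k\in\beta_k,\qquad\Phi_k=\phi_{k\ell,\beta_k}.$$
Put $\alpha=\beta_1$; then $f\in\alpha$ and $\phi=\phi_{\ell,\alpha}$. By Lemma 3, $f^k$ has nonzero component in $\alpha_k$. As $\mathcal P(\mathfrak w)$ is multiplicity-free under $M$ and $f^k\in\beta_k$, this forces $\beta_k=\alpha_k$. Hence $\Phi_k=\phi_{k\ell,\alpha_k}$ for all $k\ge1$.

**Step 4: reading off the orbit.** Choose a realization of $\phi=\phi_{\ell,\alpha}$ with this pair $(\ell,\alpha)$, and let $\lambda\in\mathbf O_\phi$ be its point. By (11), $\Phi_k(\exp\frac Xk)\to\int_Ke^{i\lambda(\kappa X)}d\kappa$. On the other hand (12) gives $F_\infty(\exp X)=e^{i\lambda_\infty(X)}(1+O(|X|^2))$, so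
$$\Phi_k(\exp\tfrac Xk)=\int_KF_\infty(\exp\tfrac{\kappa X}k)^k\,d\kappa\longrightarrow\int_Ke^{i\lambda_\infty(\kappa X)}\,d\kappa.$$
Thus the $K$-invariant probability measures on $K\lambda$ and $K\lambda_\infty$ have the same Fourier transform, so they coincide. Comparing supports, $K\lambda_\infty=K\lambda=\mathbf O_\phi$. $\square$

## 12. Proof of Theorem 1

**Step 1: $\Psi^{-1}$ is continuous.** Let $\mathbf O_{\phi_n}\to\mathbf O_\phi$ in $\mathcal A(K,N)$, and choose realizations with points $\lambda_n$. By Lemma 4, $\lambda_n\in\mathbf O_{\phi_n}$, so $(\lambda_n)$ is bounded. By Proposition 6 every subsequence has a further one with $\phi_n\to\phi'$ and $\lambda_n\to\lambda_\infty\in\mathbf O_{\phi'}$. Then $\mathbf O_{\phi_n}=K\lambda_n\to\mathbf O_{\phi'}$. As $\mathfrak n^*/K$ is Hausdorff, $\mathbf O_{\phi'}=\mathbf O_\phi$, and $\phi'=\phi$ by injectivity of $\Psi$. Hence $\phi_n\to\phi$.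

**Step 2: dilations.** These will give boundedness, as in Section 1. Let $\mathfrak v=[\mathfrak n,\mathfrak n]^\perp$. For $t>0$, $\delta_t(v+z)=tv+t^2z$ ($v\in\mathfrak v$, $z\in[\mathfrak n,\mathfrak n]$) is an automorphism of $\mathfrak n$ and of $N$ commuting with $K$; extend it to $G$ and $\mathfrak g$ by the identity on $K$ and $\mathfrak k$. We claim that for $\phi\in\Delta(K,N)$
$$\phi\circ\delta_t\in\Delta(K,N)\quad\text{and}\quad\mathbf O_{\phi\circ\delta_t}=\{\lambda\circ\delta_t:\lambda\in\mathbf O_\phi\}.$$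
Let $\ell$ be aligned. Then $\mathfrak n(\ell)\supset[\mathfrak n,\mathfrak n]$, so $\mathfrak w\subset\mathfrak v$, and $B_{\ell\circ\delta_t}=t^2B_\ell$. So $\ell\circ\delta_t$ has the same radical, vanishes on $\mathfrak w$, and is aligned with the same $\mathfrak w,J,K_\ell$; moreover $\pi_\ell\circ\delta_t\cong\pi_{\ell\circ\delta_t}$. On $\mathfrak w$ the differential of $\pi_\ell\circ\delta_t$ is $t\,d\pi_\ell$, so the vector $v_0$ is the same and $\tilde\pi_\ell\circ\delta_t\cong\tilde\pi_{\ell\circ\delta_t}$. Hence $\rho_{\ell,\tau}\circ\delta_t\cong\rho_{\ell\circ\delta_t,\tau}$, and this representation has spherical function $\phi_{\rho_{\ell,\tau}}\circ\delta_t$. Finally $\nu\circ\delta_t=\nu$ gives $\mathrm{Ad}^*(G)(\nu+\ell\circ\delta_t)=\big(\mathrm{Ad}^*(G)(\nu+\ell)\big)\circ\delta_t$. Intersecting with $\mathfrak n^*$ proves the claim.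

**Step 3: bounded orbit points.** Let $\phi_n\to\phi$ in $\Delta(K,N)$, with realizations having points $\lambda_n$. We show that $(\lambda_n)$ is bounded. Consider the continuous $K$-invariant gauge
$$\gamma(\lambda)=\big|\lambda|_{\mathfrak v}\big|+\big|\lambda|_{[\mathfrak n,\mathfrak n]}\big|^{1/2},\qquad\gamma(\lambda\circ\delta_t)=t\gamma(\lambda).$$
If $(\lambda_n)$ is unbounded, pass to a subsequence with $\gamma(\lambda_n)\to\infty$ and put $t_n=1/\gamma(\lambda_n)\to0$. The functions $\phi_n\circ\delta_{t_n}\in\Delta(K,N)$ have orbits $K(\lambda_n\circ\delta_{t_n})$ of gauge $1$, and by Lemma 4 any realization of them has its point in this orbit. Sets of bounded gauge are bounded, so Proposition 6 applies: after passing to a subsequence, $\phi_n\circ\delta_{t_n}\to\phi'$, and $\mathbf O_{\phi'}$ has gauge $1$. But $\phi_n\to\phi$ uniformly on compact sets and $\delta_{t_n}x\to e$, so $\phi_n(\delta_{t_n}x)\to\phi(e)=1$. Hence $\phi'\equiv1$. This is the spherical function of the trivial representation, $\ell=0$ and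 $\tau=1$, so $\nu=0$ and $\mathbf O_{\phi'}=\{0\}$, of gauge $0$: a contradiction.

**Step 4: $\Psi$ is continuous.** With $\phi_n\to\phi$ and $(\lambda_n)$ bounded, Proposition 6 shows that every subsequence has a further one with $\phi_n\to\phi'$ and $\mathbf O_{\phi_n}\to\mathbf O_{\phi'}$. Necessarily $\phi'=\phi$. Hence $\mathbf O_{\phi_n}\to\mathbf O_\phi$. $\blacksquare$

## 13. Proof of Theorem 2

**Part 1.** If $\mathbf O_{\phi_n}$ converges in $\mathfrak n^*/K$ or stays in a compact set, the points $\lambda_n\in\mathbf O_{\phi_n}$ of realizations are bounded, and Proposition 6 provides a subsequence converging in $\Delta(K,N)$ whose orbits converge to the orbit of the limit. The first case shows that $\mathcal A(K,N)$ is closed; the second shows that preimages of compact sets under $\Psi$ are compact. With Theorem 1, $\Psi$ is a proper closed embedding into $\mathfrak n^*/K$. The map $(p_1,\dots,p_r):\mathfrak n^*/K\to\mathbb R^r$ is continuous; it is injective because invariant polynomials separate the orbits of a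 compact group; and it is proper because $|\cdot|^2$ is an invariant polynomial, hence a polynomial in the $p_j$. A proper continuous injection into $\mathbb R^r$ is a closed embedding. Compose the two.

**Part 2.** Take a realization of $\phi$ with point $\lambda$. By (10), $k\mathbf O_\phi=K(k\lambda)=\mathbf O_{\phi_{k\ell,\alpha_k}}\in\mathcal A(K,N)$. Multiplication by $k$ is continuous on $\mathfrak n^*/K$, so $T_k=\Psi^{-1}\circ k\circ\Psi$ is continuous by Theorem 1.

**Part 3.** All terms of (2) depend only on $K\lambda$, because $A_{k\cdot\lambda}=kA_\lambda k^{-1}$. So we may take $\lambda$ and $F$ from a realization of $\phi$; then $A_\lambda$ is $A$ on $\mathfrak w$ and $0$ on $\mathfrak n(\ell)$, so $\langle|A_\lambda|X,X\rangle=q(X_{\mathfrak w})$. The second inequality in (2) is clear since $|\kappa X|=|X|$. By (7) the first follows from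
$$|F(\exp X)-e^{i\lambda(X)}|\le2q(X_{\mathfrak w}),$$
which we now prove from (9).

If $q(X_{\mathfrak w})\ge1$, it follows from $|F|\le1$. If $X_{\mathfrak w}=0$, the left side is $0$. Otherwise write $X_{\mathfrak w}=rU_0$ with $q(U_0)=1$ and $0<r<1$. Let $\zeta=x+iy$ act on $\mathfrak w$ as $x+yJ$; then $q(\zeta U_0)=|\zeta|^2$. By (9), $G(\zeta U_0)=1+\sum_{m\ge2}c_m\zeta^m$ with $|G(\zeta U_0)|\le e^{|\zeta|^2/4}$. Cauchy's estimate on the circle $|\zeta|^2=2m$ gives $|c_m|\le(2m)^{-m/2}e^{m/2}=(e/2m)^{m/2}$. Since $r<1$,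
$$|F(\exp X)-e^{i\lambda(X)}|=\big|e^{-r^2/4}\,\overline{G(rU_0)}-1\big|\le(1-e^{-r^2/4})+|G(rU_0)-1|\le r^2\Big(\tfrac14+\sum_{m\ge2}\big(\tfrac e{2m}\big)^{m/2}\Big).$$
Here the term $m=2$ is $\frac e4<0.68$, the term $m=3$ is $(\frac e6)^{3/2}<0.31$, and
$$\sum_{m\ge4}\big(\tfrac e{2m}\big)^{m/2}\le\sum_{m\ge4}\big(\tfrac e8\big)^{m/2}=\frac{(e/8)^2}{1-(e/8)^{1/2}}<0.28.$$
The bracket is less than $0.25+0.68+0.31+0.28=1.52<2$, so the bound is at most $2r^2=2q(X_{\mathfrak w})$.

Finally apply (2) to $T_k\phi$, whose orbit contains $k\lambda$, at the point $X/k$. Since $k\lambda(\kappa X/k)=\lambda(\kappa X)$ and $A_{k\lambda}=kA_\lambda$, the bound is $2k\|A_\lambda\|\,|X|^2/k^2=\frac2k\|A_\lambda\|\,|X|^2$. $\blacksquare$
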